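\title{A finite axiomatization of existentially closed Heyting algebras}

\begin{abstract}
A Heyting algebra is existentially closed if every finite system of equations
and inequations over it that is solvable in some extension is solvable in the
algebra itself. We show that the existentially closed Heyting algebras are
axiomatized by the Heyting algebra axioms and two further
$\forall\exists$-sentences, each with a single existential quantifier. On the
poset of prime filters the two sentences say that a point of a finite
definable image can be split in two, vertically or horizontally, with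
prescribed predecessors. Every surjective bounded morphism of finite posets
is a composite of such splittings, and a locality lemma reduces an arbitrary
system to one such morphism. We also show that no set of
$\exists\forall$-sentences axiomatizes the nondegenerate existentially closed
algebras, that the two axioms are independent, and that the nondegenerate
theory is complete and decidable.
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{Heyting algebra} is a bounded distributive lattice
$(H,\wedge,\vee,0,1)$ with a binary operation $\to$ such that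
$a\wedge b\le c$ if and only if $a\le b\to c$. We work in the first-order
language with signature $(\wedge,\vee,\to,0,1)$, in which Heyting algebras
are axiomatized by finitely many universal sentences. The order is expressed
by $a\to b=1$; we write $a<b$ for $a\le b\ \&\ a\neq b$, and $\neg a$ for
$a\to 0$. An \emph{extension} of $H$ is a Heyting algebra $H'$ that contains
$H$ as a subalgebra, written $H\le H'$; we treat embeddings as inclusions.

A \emph{constraint} over $H$ is a finite system
\[
\tau_1(\bar a,\bar x)=1,\ \dots,\ \tau_n(\bar a,\bar x)=1,\qquad
\sigma_1(\bar a,\bar x)\neq 1,\ \dots,\ \sigma_m(\bar a,\bar x)\neq 1,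
\]
where the $\tau_i,\sigma_j$ are terms, $\bar a$ are parameters from $H$ and
$\bar x$ are unknowns. Since $s=t$ is equivalent to
$(s\to t)\wedge(t\to s)=1$, every finite system of equations and inequations
between terms can be written in this form. The algebra $H$ is
\emph{existentially closed} (e.c.) if every constraint over $H$ that has a
solution in an extension of $H$ has a solution in $H$.

This definition ranges over all constraints and all extensions, so it is not
a first-order condition on its face. It is known that the theory of Heyting
algebras admits a model completion, whose models are exactly the e.c.\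
Heyting algebras, and that this yields an infinite first-order
axiomatization. The problem we solve, taken from \cite{slides}, is the
following: \emph{does the first-order theory of existentially closed Heyting
algebras admit a finite axiomatization?}

The same question for Boolean algebras suggests a positive answer. Let $H$ be
a Boolean algebra and let a constraint be solved in a Boolean extension. The
parameters generate a finite subalgebra $A$, the parameters and the solution
generate a finite algebra $A'\ge A$, and each atom of $A$ is a join of atoms of
$A'$. If every $u\ne0$ in $H$ has some $x$ with $0<x<u$, we can cut each atom of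
$A$ inside $H$ into the right number of disjoint nonzero pieces; this embeds
$A'$ into $H$ over $A$ and carries the solution into $H$. Conversely,
$0<x<u$ is solved by $x=(u,0)$ in the diagonal extension $H\le H\times H$. So
one axiom suffices, because every finite extension is reached by splitting one
atom at a time.

For Heyting algebras two things change. Atoms are replaced by points of a
poset, so a splitting has to say how the two new points are placed in the
order. More seriously, one element may already generate an infinite
subalgebra (Example~\ref{ex:ladder}), so the finite algebras $A\le A'$ are no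
longer available, and constraints with deeply nested implications detect
more and more of the subalgebra generated by the parameters. One could
therefore expect to need new axioms at each depth of nesting. This is not
the case. Consider the following two sentences.

\medskip
\noindent\textbf{(A)} For all $v<u\le b$ there is $x$ with
\[
v\le x\le u,\quad x\ne u,\quad x\to v=u\to v,\quad
b\le u\vee(u\to x),\quad u\to x\le b\vee(u\to v).
\]

\noindent\textbf{(B)} For all $v,u,b_1,b_2$ with
$v<u\le b_1\wedge b_2\le u\vee(u\to v)$ there is $x_1$ such that, with
$x_2:=u\wedge(x_1\to v)$,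
\begin{gather*}
v\le x_1\le u,\qquad x_1\vee x_2=u,\qquad x_1\ne v,\qquad x_2\neq v,\\
b_i\le u\vee(x_i\to v),\qquad x_i\to v\le b_i\vee(u\to v)\qquad(i=1,2).
\end{gather*}

Let $T$ be the finite theory consisting of the Heyting algebra axioms, (A)
and (B).

\begin{theorem}\label{thm:main}
A Heyting algebra is existentially closed if and only if it is a model of
$T$. Hence the theory of existentially closed Heyting algebras is finitely
axiomatizable.
\end{theorem}

Both axioms cut an interval $[v,u]$. In (A) we have $u\to v\ne1$, hence
$x\to v\neq 1$ and $v<x<u$; for $v=0$, $u=b=1$ the axiom asks for an $x\ne1$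
with $\neg x=0$. In (B) we have
$x_1\wedge x_2=x_1\wedge(x_1\to v)=x_1\wedge v=v$, so $x_1$ and $x_2$ are
complements in $[v,u]$; for $v=0$, $u=b_1=b_2=1$ the axiom asks for a
complemented element other than $0$ and $1$. The formula for $x_2$ only saves
a quantifier: if $x_1\wedge x_2=v$ and $x_1\vee x_2=u$, then
$x_2\le u\wedge(x_1\to v)$ and
\[
u\wedge(x_1\to v)=\bigl(x_1\wedge(x_1\to v)\bigr)\vee\bigl(x_2\wedge(x_1\to v)\bigr)
\le v\vee x_2=x_2 .
\]
So (B) asks for a pair $x_1,x_2$ with $x_1\wedge x_2=v$, $x_1\vee x_2=u$,
$x_i\ne v$ and the inequalities in its last line. The hypothesis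
$b_1\wedge b_2\le u\vee(u\to v)$ cannot be dropped, because the conclusion
implies it:
$b_1\wedge b_2\le u\vee\bigl((x_1\to v)\wedge(x_2\to v)\bigr)=u\vee(u\to v)$.
The role of $b,b_1,b_2$ is explained in Example~\ref{ex:small}.

The degenerate algebra, in which $0=1$, satisfies $T$ vacuously, and it is
e.c.\ because it is its own only extension. From now on Heyting algebras are
nondegenerate. (If one requires $0\ne1$ by convention, one adds this axiom to
$T$ and nothing else changes.)

The proof does not use the existence of the model completion. It passes to
the poset $X$ of prime filters of $H$ (Section~\ref{sec:prelim}) and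
introduces a lifting property for maps from $X$ onto finite posets
(Section~\ref{sec:lifts}) that replaces the embedding of $A'$ over $A$ above.
We then show that e.c.\ algebras satisfy (A) and (B)
(Section~\ref{sec:necessary}), that (A) and (B) give the lifting property
(Section~\ref{sec:split}), and that the lifting property solves every
constraint that is solvable in an extension (Section~\ref{sec:local}). Section~\ref{sec:more} treats
the quantifier prefix, the independence of (A) and (B), and decidability.

\section{Upsets and prime filters}\label{sec:prelim}

Let $W$ be a poset. For $w\in W$ put $\uparrow w=\{w':w'\ge w\}$. We say that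
$w$ \emph{sees} a point $w'$ if $w'\ge w$, and that $w$ sees a set if it sees
one of its points; every point sees itself. The upsets of $W$ form a Heyting
algebra $\mathrm{Up}(W)$ under $\cap$, $\cup$, $\emptyset$, $W$ and
\[
U\to V=\{w\in W:\ w\text{ does not see }U\setminus V\}.
\]

\begin{example}\label{ex:ladder}
Order the natural numbers by letting $n$ see $m$ if $n=m$ or $n\ge m+2$ in the
usual order. Put $I_n=\{0,\dots,n-1\}$, an upset, and note that
$\uparrow (n+1)=I_n\cup\{n+1\}$. Then $I_{n+1}=I_n\cup{\uparrow}n$, and
${\uparrow}n\to I_n$ is the set of points that do not see $n$, which is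
$\uparrow(n+1)$. Starting from $I_0=\emptyset$ and $\uparrow 0=\{0\}$ we obtain
all the sets $\uparrow n$, each at the cost of one more implication. So the
subalgebra generated by $\{0\}$ is infinite.
\end{example}

An order-preserving map $h:W\to W'$ is a \emph{bounded morphism} if
$z\ge h(w)$ implies $z=h(w')$ for some $w'\ge w$; equivalently,
$h({\uparrow}w)={\uparrow}h(w)$ for all $w$. Then $w$ sees $h^{-1}(Z)$ if and
only if $h(w)$ sees $Z$, for every $Z\subseteq W'$. Taking $Z=U\setminus V$
shows that $h^{-1}:\mathrm{Up}(W')\to\mathrm{Up}(W)$ preserves $\to$, so it is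
a Heyting homomorphism; it is injective if $h$ is onto.

In a bounded distributive lattice a \emph{filter} is a nonempty upset closed
under $\wedge$, an \emph{ideal} is a nonempty downset closed under $\vee$, and
a filter $y$ is \emph{prime} if $0\notin y$ and $a\vee b\in y$ implies $a\in y$
or $b\in y$. The \emph{prime filter theorem} states that a filter disjoint
from an ideal extends to a prime filter disjoint from that ideal. For a
Heyting algebra $H$ let $X_H$ be the set of its prime filters, ordered by
inclusion, and let $\hat a=\{y\in X_H:a\in y\}$ for $a\in H$.

\begin{lemma}\label{lem:filters}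
Let $H$ be a Heyting algebra and $X=X_H$.
\begin{enumerate}
\item[(a)] The map $a\mapsto\hat a$ is a Heyting embedding
$H\to\mathrm{Up}(X)$. In particular, if $c\to d\notin y$, there is $z\ge y$
with $c\in z$ and $d\notin z$.
\item[(b)] An upset of $X$ that is a finite Boolean combination of sets
$\hat a$ is itself of the form $\hat a$.
\item[(c)] If $L$ is a sublattice of $H$ containing $0$ and $1$, every prime
filter $p$ of $L$ equals $y\cap L$ for some $y\in X$.
\item[(d)] If $H\le H'$, then $w\mapsto w\cap H$ is a surjective bounded
morphism $X_{H'}\to X$.
\end{enumerate}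
\end{lemma}

\begin{proof}
(a) The map preserves $0,1,\wedge,\vee$ by the definition of a prime filter.
If $a\not\le b$, the filter $\uparrow a$ misses the ideal of elements below
$b$, so some prime filter contains $a$ and not $b$; hence the map is
injective. If $c\to d\in y\subseteq z$ and $c\in z$, then
$c\wedge(c\to d)\le d$ gives $d\in z$. Conversely let $c\to d\notin y$. If the
filter generated by $y\cup\{c\}$ contained $d$, we would have $a\wedge c\le d$
for some $a\in y$, so $a\le c\to d$ and $c\to d\in y$. So this filter misses the
ideal of elements below $d$, and the prime filter theorem gives $z$.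

(b) The conditions defining a prime filter each involve finitely many
elements of $H$, so $X$ is a closed subset of the product space $2^H$. Thus
$X$ is compact in the topology generated by the sets $\hat a$ and
$X\setminus\hat a$, and the given upset $U$ is clopen. Fix $y\in U$. For each
$z\notin U$ we have $y\not\le z$, so there is $a_z\in y\setminus z$. The open
sets $X\setminus\hat a_z$ cover the compact set $X\setminus U$; let $c_y$ be
the meet of the $a_z$ in a finite subcover. Then $y\in\hat c_y\subseteq U$.
Finitely many $\hat c_y$ cover the compact set $U$, and $U=\hat a$ for the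
join $a$ of these $c_y$.

(c) The filter of $H$ generated by $p$ misses the ideal generated by
$L\setminus p$: otherwise $c\le e$ with $c\in p$ and $e\in L\setminus p$ (this
set is closed under finite joins), and then $e\in p$. A prime filter that
contains the filter and misses the ideal meets $L$ in $p$.

(d) The map is order-preserving, and onto by (c). Let $z\in X$ contain
$w\cap H$. The filter of $H'$ generated by $w\cup z$ misses the ideal
generated by $H\setminus z$. Indeed, otherwise $w_1\wedge z_1\le e$ with
$w_1\in w$, $z_1\in z$, $e\in H\setminus z$. Then $w_1\le z_1\to e$, and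
$z_1\to e$ lies in the subalgebra $H$, so $z_1\to e\in w\cap H\subseteq z$ and
$e\in z$, a contradiction. A prime filter $w'$ that contains the filter and
misses the ideal satisfies $w'\ge w$ and $w'\cap H=z$.
\end{proof}

We identify $a\in H$ with the upset $\hat a$, so that for instance
$y\in u\setminus v$ means $u\in y$, $v\notin y$. The conditions in (A) and (B)
are quantifier-free, so they hold in $H$ if and only if they hold in
$\mathrm{Up}(X)$, where they become statements about points.

\begin{lemma}\label{lem:dictionary}
Let $W$ be a poset and let all elements below be upsets of $W$. The conditions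
on $x$ in \textup{(A)} are equivalent to the conjunction of
\begin{enumerate}
\item[(A1)] $v\subseteq x\subseteq u$ and $u\setminus x\neq\emptyset$;
\item[(A2)] every point that sees $u\setminus v$ sees $x\setminus v$;
\item[(A3)] no point of $b\setminus u$ sees $u\setminus x$;
\item[(A4)] every point outside $b$ that sees $u\setminus v$ sees
$u\setminus x$.
\end{enumerate}
The conditions on $x_1,x_2$ in \textup{(B)}, including the formula for $x_2$,
are equivalent to the conjunction of
\begin{enumerate}
\item[(B1)] $x_1\cap x_2=v$, $x_1\cup x_2=u$ and
$x_i\setminus v\ne\emptyset$ for $i=1,2$;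
\item[(B2)] no point of $b_i\setminus u$ sees $x_i\setminus v$, for $i=1,2$;
\item[(B3)] every point outside $b_i$ that sees $u\setminus v$ sees
$x_i\setminus v$, for $i=1,2$.
\end{enumerate}
\end{lemma}

\begin{proof}
A point lies outside $c\to d$ exactly when it sees $c\setminus d$, and joins
are unions. So (A2) says $x\to v\le u\to v$, the reverse inequality follows
from $x\le u$, and (A3), (A4), (B2), (B3) restate the remaining inequalities.
That (B1) accounts for the formula for $x_2$ was shown in
Section~\ref{sec:intro}.
\end{proof}

\section{Fiber products and exact lifts}\label{sec:lifts}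

Fix $H$ and $X=X_H$. A finite amount of information about $H$ is recorded by a
map from $X$ to a finite poset. A map $f:X\to P$ to a finite poset is
\emph{definable} if it is order-preserving and $f^{-1}({\uparrow}p)\in H$ for
all $p\in P$. An upset $O$ of $P$ is a finite union of sets $\uparrow p$, so
$f^{-1}(O)\in H$, and each fiber
$f^{-1}(p)=f^{-1}({\uparrow}p)\setminus f^{-1}({\uparrow}p\setminus\{p\})$ is a
Boolean combination of elements of $H$. Conversely, by
Lemma~\ref{lem:filters}(b), \emph{an order-preserving map from $X$ to a finite
poset is definable as soon as its fibers are finite Boolean combinations of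
elements of $H$.}

Refining the finite poset produces extensions of $H$.

\begin{lemma}\label{lem:fiber}
Let $f:X\to P$ be order-preserving, not necessarily onto, and let $\pi:F\to P$
be a surjective bounded morphism of finite posets. Let
$Y=\{(y,e)\in X\times F:f(y)=\pi(e)\}$ with the product order. Then
$a\mapsto\{(y,e)\in Y:y\in a\}$ is an embedding of $H$ into $\mathrm{Up}(Y)$.
\end{lemma}

\begin{proof}
The projection $Y\to X$ is order-preserving, and onto because $\pi$ is onto.
It is bounded: if $(y,e)\in Y$ and $y'\ge y$, then $f(y')\ge\pi(e)$, so some
$e'\ge e$ has $\pi(e')=f(y')$, and $(y',e')\ge(y,e)$ in $Y$. Compose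
$H\to\mathrm{Up}(X)$ with the inverse image map.
\end{proof}

On $Y$ the map $f$ factors through $F$ by the second projection. What a point
$(y,e)$ sees under this projection is determined by the product order: it
sees a point with second coordinate $e'$ exactly when $e'\ge e$ and
$\pi(e')=f(y')$ for some $y'\ge y$. In an e.c.\ algebra such a factorization
should exist on $X$ itself. This leads to the central definition.

\begin{definition}\label{def:exact}
Let $f:X\to P$ be a definable surjection and $\pi:F\to P$ a surjective bounded
morphism of finite posets. An \emph{exact lift} of $f$ along $\pi$ is a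
definable surjection $\gamma:X\to F$ with $\pi\gamma=f$ and
\begin{equation}\label{eq:exact}
\gamma({\uparrow}y)=\{e\in F:\ e\ge\gamma(y),\ \pi(e)\in f({\uparrow}y)\}
\qquad\text{for all }y\in X. \tag{$*$}
\end{equation}
\end{definition}

The inclusion $\subseteq$ in \eqref{eq:exact} holds for every order-preserving
$\gamma$ with $\pi\gamma=f$; the content is that $y$ sees under $\gamma$
everything that the order of $F$ and the map $f$ allow.

If $f$ is bounded, \eqref{eq:exact} says that $\gamma$ is bounded. This is the
analog of the Boolean argument: a finite subalgebra $A\le H$ and a finite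
extension $A\le A'$ give bounded surjections $f:X\to X_A$ and
$\pi:X_{A'}\to X_A$ by Lemma~\ref{lem:filters}(d), $f$ is definable because
$f^{-1}({\uparrow}p)=\bigwedge p$, and for an exact lift $\gamma$ the map
$\gamma^{-1}$ embeds $A'$ into $H$ over $A$. But the maps $f$ that we shall
have to lift come from finite sublattices of $H$, not subalgebras, and need
not be bounded. A bounded $\gamma$ would make $f=\pi\gamma$ bounded, so
boundedness cannot be demanded, and \eqref{eq:exact} is what remains of it.

\begin{lemma}\label{lem:compose}
If $\pi$ is an isomorphism, $\pi^{-1}f$ is an exact lift of $f$ along $\pi$. If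
$\gamma_1$ is an exact lift of $f$ along $\pi_1:F_1\to P$ and $\gamma_2$ is an
exact lift of $\gamma_1$ along $\pi_2:F_2\to F_1$, then $\gamma_2$ is an exact
lift of $f$ along $\pi_1\pi_2$.
\end{lemma}

\begin{proof}
In the first case $\pi(e)=f(y')$ gives $e=\pi^{-1}f(y')$. In the second,
$\pi_1\pi_2\gamma_2=\pi_1\gamma_1=f$. Let $e\ge\gamma_2(y)$ and
$\pi_1\pi_2(e)\in f({\uparrow}y)$. Then $\pi_2(e)\ge\gamma_1(y)$, so
$\pi_2(e)\in\gamma_1({\uparrow}y)$ by \eqref{eq:exact} for $\gamma_1$, so
$e\in\gamma_2({\uparrow}y)$ by \eqref{eq:exact} for $\gamma_2$.
\end{proof}

Theorem~\ref{thm:main} is the equivalence of (i) and (ii) in the following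
statement, together with the remark on the degenerate algebra.

\begin{theorem}\label{thm:char}
For a nondegenerate Heyting algebra $H$ the following are equivalent:
\begin{enumerate}
\item[(i)] $H$ is existentially closed;
\item[(ii)] $H$ satisfies \textup{(A)} and \textup{(B)};
\item[(iii)] every definable surjection $f:X_H\to P$ has an exact lift along
every surjective bounded morphism $F\to P$ of finite posets.
\end{enumerate}
\end{theorem}

The implications (i)$\Rightarrow$(ii), (ii)$\Rightarrow$(iii) and
(iii)$\Rightarrow$(i) are Propositions~\ref{prop:necessary}, \ref{prop:lift}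
and~\ref{prop:solve}. We first look at the smallest cases.

\begin{example}\label{ex:small}
(a) Let $P=\{k\}$. If $F$ is the chain $k_1<k_2$, a definable map
$\gamma:X\to F$ is given by $x=\gamma^{-1}(k_2)\in H$, and \eqref{eq:exact}
says that every point sees $x$, that is, $\neg x=0$. So exact lifts correspond
to elements $x\ne1$ with $\neg x=0$, which is (A) for $v=0$, $u=b=1$. If $F$ is
the antichain $\{k_1,k_2\}$, exact lifts correspond to pairs of complementary
nonzero elements, which is (B) for $v=0$, $u=b_1=b_2=1$.

(b) Let $P$ be the chain $c<k$, so that $f$ is given by $u=f^{-1}(k)$ with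
$0<u<1$. There are two ways to split $k$ into $k_1<k_2$. In both $c<k_2$; in
the first $c<k_1$, in the second $c$ and $k_1$ are incomparable. A lift is
given by $x=\gamma^{-1}(k_2)\le u$, with $x\neq u$, and \eqref{eq:exact} for
$e=k_2$ says that every point that sees $u$ sees $x$. If $c<k_1$, order
preservation is automatic, and \eqref{eq:exact} for $e=k_1$ requires that
every point outside $u$ that sees $u$ sees $u\setminus x$. This is (A) for
$v=0$, $b=u$. If $c\not\le k_1$, order preservation requires that no point
outside $u$ sees $u\setminus x$, and \eqref{eq:exact} for $e=k_1$ is automatic.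
This is (A) for $v=0$, $b=1$. In general $b$ collects the points that are
forbidden to see $k_1$, and the points outside $b$ are obliged to see $k_1$ if
they see $k$.

(c) The constraint $\neg x\vee\neg\neg x\ne1$ has no parameters. It is solved
in $\mathrm{Up}(F)$ for $F=\{\bot,k_1,k_2\}$, with $\bot<k_1$, $\bot<k_2$ and
$k_1,k_2$ incomparable, by $x=\{k_1\}$, since $\neg x=\{k_2\}$ and
$\neg\neg x=\{k_1\}$. The map from $F$ to a point factors as
$F\to\{\bot<k\}\to\{\ast\}$, and each factor identifies two points. We undo the
two identifications in a model of $T$, the last one first. Axiom (A) gives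
$u\ne1$ with $\neg u=0$, so $u\neq0$. Axiom (B) applies to $v=0$, $b_1=b_2=u$
and gives $x_1,x_2$ with $x_1\wedge x_2=0$ and
$\neg x_i\le u\vee\neg u=u$. From $x_2\le\neg x_1$ we get
$\neg\neg x_1\le\neg x_2\le u$, so $\neg x_1\vee\neg\neg x_1\le u<1$. The
general proof follows this pattern: encode the constraint in a map $F\to P$
of finite posets, factor it into identifications of two points, and undo
these one at a time by (A) or (B).
\end{example}

\section{Existentially closed algebras satisfy (A) and (B)}\label{sec:necessary}

\begin{proposition}\label{prop:necessary}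
Let $H$ be a Heyting algebra. For parameters satisfying the hypothesis of
\textup{(A)}, respectively \textup{(B)}, the conclusion has a solution in an
extension of $H$. Hence every e.c.\ Heyting algebra satisfies \textup{(A)} and
\textup{(B)}.
\end{proposition}

For fixed parameters the conclusions are constraints, so only the first
claim needs proof. In each case the parameters cut $X$ into a few regions,
which we record by a map $f:X\to P$; we split the point $k$ of $P$ that
corresponds to $u\setminus v$ and find the solution in the fiber product.
The posets are shown in Figure~\ref{fig:split}.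

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\node (t) at (0,3) {$\top$}; \node (k2) at (0,2) {$k_2$};
\node (c) at (-0.6,1) {$c$}; \node (k1) at (0.6,1) {$k_1$};
\node (b) at (0,0) {$\bot$};
\draw (t)--(k2)--(c)--(b)--(k1)--(k2);
\draw[->] (1.2,1.5)--(1.9,1.5);
\node (pt) at (2.5,3) {$\top$}; \node (pk) at (2.5,2) {$k$};
\node (pc) at (2.5,1) {$c$}; \node (pb) at (2.5,0) {$\bot$};
\draw (pt)--(pk)--(pc)--(pb);
\node (s) at (6,3) {$\top$}; \node (l1) at (5,2) {$k_1$};
\node (o) at (6,2) {$o$}; \node (l2) at (7,2) {$k_2$};
\node (c1) at (5.5,1) {$c_1$}; \node (c2) at (6.5,1) {$c_2$};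
\node (r) at (6,0) {$\bot$};
\draw (s)--(l1)--(c1)--(o)--(c2)--(l2)--(s)--(o); \draw (c1)--(r)--(c2);
\draw[->] (7.6,1.5)--(8.3,1.5);
\node (qs) at (9.5,3) {$\top$}; \node (qk) at (9,2) {$k$};
\node (qo) at (10,2) {$o$}; \node (q1) at (9,1) {$c_1$};
\node (q2) at (10,1) {$c_2$}; \node (qr) at (9.5,0) {$\bot$};
\draw (qs)--(qk)--(q1)--(qr)--(q2)--(qo)--(qs); \draw (qk)--(q2); \draw (qo)--(q1);
\end{tikzpicture}
\caption{Hasse diagrams of the two bounded morphisms $\pi:F\to P$ behind axiom
(A) (left) and axiom (B) (right). Each map sends $k_1$ and $k_2$ to $k$ and
fixes the other points; on the left $k_1<k_2$, on the right $k_1$ and $k_2$ are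
incomparable.}\label{fig:split}
\end{figure}

\begin{proof}
\emph{Axiom} (A). Let $v<u\le b$. Let $P$ be the chain $\bot<c<k<\top$ and let
$f$ take the values $\top,k,c,\bot$ on $v$, $u\setminus v$, $b\setminus u$,
$X\setminus b$. It is order-preserving because $v\le u\le b$ are upsets. Let
$F=\{\bot,c,k_1,k_2,\top\}$ with
\[
{\uparrow}\top=\{\top\},\quad {\uparrow}k_2=\{k_2,\top\},\quad
{\uparrow}k_1=\{k_1,k_2,\top\},\quad {\uparrow}c=\{c,k_2,\top\},\quad
{\uparrow}\bot=F,
\]
and let $\pi$ send $k_1,k_2$ to $k$. From this list
$\pi({\uparrow}e)={\uparrow}\pi(e)$ for each $e$, so $\pi$ is a surjective bounded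
morphism. In $Y$ (Lemma~\ref{lem:fiber}) the regions $v$, $u\setminus v$,
$b\setminus u$, $Y\setminus b$ consist of the points $(y,e)$ with $e=\top$,
$e\in\{k_1,k_2\}$, $e=c$, $e=\bot$. Let $x$ be the upset given by
$e\in\{k_2,\top\}$, so that $x\setminus v$ is given by $e=k_2$ and
$u\setminus x$ by $e=k_1$. We check Lemma~\ref{lem:dictionary}. (A1): since
$v<u$ there is $y\in u\setminus v$ in $X$, and $(y,k_1)\in u\setminus x$. (A2):
a point that sees $(y',k_j)$ sees $(y',k_2)$. (A3): $c\not\le k_1$. (A4): if
$(y,\bot)$ sees $(y',k_j)$, then $y\le y'$ and $\bot\le k_1$, so it sees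
$(y',k_1)$.

\emph{Axiom} (B). Let $v<u\le b_1\wedge b_2\le u\vee(u\to v)$. Let
$P=\{\top,k,o,c_1,c_2,\bot\}$ with
\[
{\uparrow}\top=\{\top\},\quad{\uparrow}k=\{k,\top\},\quad
{\uparrow}o=\{o,\top\},\quad{\uparrow}c_i=\{c_i,k,o,\top\},\quad
{\uparrow}\bot=P,
\]
and let $f$ take the values $\top,k,o,c_1,c_2,\bot$ on $v$, $u\setminus v$,
$(b_1\wedge b_2)\setminus u$, $b_2\setminus b_1$, $b_1\setminus b_2$,
$X\setminus(b_1\vee b_2)$. To see that $f$ is order-preserving let $y\le y'$. If
$f(y)=\top$, $k$, $c_1$ or $c_2$, then $y'$ lies in $v$, $u$, $b_2$ or $b_1$
respectively, and these are the preimages of $\uparrow\top$, $\uparrow k$,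
$\uparrow c_1$, $\uparrow c_2$. If $f(y)=o$, then $y'\in b_1\wedge b_2$, and
$y\in u\to v$ by the hypothesis of (B), so $y'\notin u\setminus v$ and
$f(y')\in\{o,\top\}$. Let $F=\{\top,k_1,k_2,o,c_1,c_2,\bot\}$ with
\[
{\uparrow}\top=\{\top\},\quad{\uparrow}k_i=\{k_i,\top\},\quad
{\uparrow}o=\{o,\top\},\quad{\uparrow}c_i=\{c_i,k_i,o,\top\},\quad
{\uparrow}\bot=F,
\]
and let $\pi$ send $k_1,k_2$ to $k$; again $\pi({\uparrow}e)={\uparrow}\pi(e)$
for each $e$. In $Y$ let $x_i$ be the upset given by $e\in\{k_i,\top\}$, so that
$x_i\setminus v$ is given by $e=k_i$. (B1): $v$ and $u$ are given by $e=\top$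
and $e\in\{k_1,k_2,\top\}$, and for $y\in u\setminus v$ we have
$(y,k_i)\in x_i\setminus v$. (B2): a point of $b_i\setminus u$ has
$e\in\{o,c_{3-i}\}$, which is not below $k_i$. (B3): a point $(y,e)$ outside
$b_i$ has $e\in\{c_i,\bot\}$, so $e\le k_i$; if it sees $(y',k_j)$, then
$y\le y'$, so it sees $(y',k_i)$.
\end{proof}

\section{From the axioms to exact lifts}\label{sec:split}

Call a surjective bounded morphism $\pi:F\to P$ of finite posets
\emph{elementary} if $|F|=|P|+1$. Then one point $k\in P$ has two preimages
$k_1,k_2$, and every other point has one; we identify $P\setminus\{k\}$ with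
$F\setminus\{k_1,k_2\}$ and call these points \emph{old}. For a bounded
morphism, $\pi(e)\le p$ holds if and only if $e\le e'$ for some
$e'\in\pi^{-1}(p)$. For old points $e,e'$ this gives:
\begin{enumerate}
\item[(E1)] $e\le e'$ in $P$ if and only if $e\le e'$ in $F$;
\item[(E2)] $e\le k$ if and only if $e\le k_1$ or $e\le k_2$;
\item[(E3)] $k\le e$ if and only if $k_1\le e$, if and only if $k_2\le e$.
\end{enumerate}
We call $\pi$ \emph{vertical} if $k_1,k_2$ are comparable, and then number them
so that $k_1<k_2$; otherwise $\pi$ is \emph{horizontal}.

\begin{lemma}\label{lem:factor}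
Every surjective bounded morphism $\pi:F\to P$ of finite posets is a composite
of finitely many elementary maps followed by an isomorphism.
\end{lemma}

\begin{proof}
We use induction on $|F|-|P|$. If $\pi$ is injective and $\pi(e)\le\pi(e')$,
then $\pi(e')=\pi(e'')$ for some $e''\ge e$, and $e''=e'$; so $\pi$ is an
isomorphism.

Otherwise we need two points that can be identified. By (E3) they must have
the same old points above them, so we look as high up as possible. Let $p$ be
maximal among the points of $P$ whose fiber $K=\pi^{-1}(p)$ has at least two
elements, and let $S=\pi^{-1}({\uparrow}p\setminus\{p\})$. By maximality $\pi$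
is injective on $S$. For $e\in K$ the set ${\uparrow}e\setminus K\subseteq S$
maps onto ${\uparrow}p\setminus\{p\}$ by boundedness, so
${\uparrow}e\setminus K=S$. Let $k_2$ be a maximal element of $K$ and $k_1$ a
maximal element of $K\setminus\{k_2\}$. Then
${\uparrow}k_i\setminus\{k_1,k_2\}=S$ for $i=1,2$.

Let $\rho:F\to F'$ be the map of sets that identifies $k_1$ and $k_2$ to a point
$k$ and nothing else. Since
$\rho({\uparrow}k_1)=\{k\}\cup S=\rho({\uparrow}k_2)$, the set
$\rho({\uparrow}e)$ depends only on $\rho(e)$. Define $\rho(e)\le g$ if and only
if $g\in\rho({\uparrow}e)$. This relation is reflexive. If $g\le g'\le g''$ and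
$\rho(e)=g$, there are $e'\ge e$ over $g'$ and $e''\ge e'$ over $g''$, so
$g\le g''$. If moreover $g''=g\ne g'$, we may assume $g\ne k$ by exchanging $g$
and $g'$; then $e''=e$, so $e'=e$ and $g'=g$, a contradiction. So $F'$ is a
poset, and $\rho({\uparrow}e)={\uparrow}\rho(e)$ by definition, which means that
$\rho$ is elementary.

Let $\pi':F'\to P$ be the surjection with $\pi'\rho=\pi$. Then
$\pi'({\uparrow}\rho(e))=\pi'\rho({\uparrow}e)=\pi({\uparrow}e)
={\uparrow}\pi'(\rho(e))$, so $\pi'$ is a bounded morphism, and the induction
hypothesis applies to it.
\end{proof}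

\begin{proposition}\label{prop:lift}
Let $H$ satisfy \textup{(A)} and \textup{(B)}. Then every definable surjection
$f:X\to P$ has an exact lift along every surjective bounded morphism
$\pi:F\to P$ of finite posets.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:factor} and~\ref{lem:compose} we may lift along one factor
at a time, starting from $P$; each lift is again a definable surjection. So
let $\pi$ be elementary, splitting $k$ into $k_1,k_2$.

\emph{The parameters.} Put $u=f^{-1}({\uparrow}k)$ and
$v=f^{-1}({\uparrow}k\setminus\{k\})$. These lie in $H$, and
$u\setminus v=f^{-1}(k)\ne\emptyset$ because $f$ is onto, so $v<u$. For $i=1,2$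
let $D_i$ be the set of old points $e$ with $e\le k_i$ in $F$. By (E2),
$D_1\cup D_2=\{e\in P:e<k\}$. Each $D_i$ is a downset of $P$: if
$e'\le e\in D_i$, then $e'<k$, so $e'$ is old and $e'\le e\le k_i$ in $F$ by
(E1). Hence $b_i=f^{-1}(P\setminus D_i)$ lies in $H$, and $u\le b_i$ because
$\uparrow k$ misses $D_i$. A point $y\notin u$ that sees $u\setminus v$ has
$f(y)<k$, so $y\notin b_1\wedge b_2$. Thus
\begin{equation}\label{eq:hyp}
b_1\wedge b_2\le u\vee(u\to v).
\end{equation}

\emph{A criterion.} Let $u\setminus v$ be the disjoint union of sets $K_1,K_2$
that are finite Boolean combinations of elements of $H$. Put $\gamma(y)=k_i$ for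
$y\in K_i$ and $\gamma(y)=f(y)$ for $y\notin u\setminus v$, so that
$\pi\gamma=f$. We claim that $\gamma$ is an exact lift provided that
\begin{enumerate}
\item[(a)] $K_1$ and $K_2$ are nonempty;
\item[(b)] no point of $K_2$ sees $K_1$, and in the horizontal case no point of
$K_1$ sees $K_2$;
\item[(c)] no point of $b_i\setminus u$ sees $K_i$, for $i=1,2$;
\item[(d)] every point outside $b_i$ that sees $u\setminus v$ sees $K_i$, for
$i=1,2$, and in the vertical case every point of $K_1$ sees $K_2$.
\end{enumerate}
For order preservation let $y\le y'$, so $f(y)\le f(y')$. If $f(y')\ne k$, then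
$\gamma(y)\le\gamma(y')$ by (E1) or (E3). If $f(y)=f(y')=k$, use (b). If
$f(y)<f(y')=k$ and $y'\in K_i$, then $y\notin u$, so $y\notin b_i$ by (c), which
means $\gamma(y)=f(y)\le k_i$. The fibers of $\gamma$ are $K_1$, $K_2$ and fibers
of $f$, so $\gamma$ is definable, and it is onto by (a) and the surjectivity of
$f$. For \eqref{eq:exact} let $e\ge\gamma(y)$ and $\pi(e)=f(y')$ with $y'\ge y$.
If $e$ is old, then $e=\gamma(y')$. Let $e=k_i$, so that $y$ sees
$y'\in u\setminus v$; we need $y$ to see $K_i$. If $\gamma(y)=k_i$, then
$y\in K_i$. If $\gamma(y)$ is old, then $f(y)\in D_i$, so $y\notin b_i$ and the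
first part of (d) applies. The remaining possibility is
$\gamma(y)=k_1<k_2=e$, covered by the second part of (d).

\emph{The vertical case.} Apply (A) to $v<u\le b_1$ and put $K_1=u\setminus x$,
$K_2=x\setminus v$; these partition $u\setminus v$ by (A1). The set $K_1$ is
nonempty by (A1), and a point of $u\setminus v$ sees $K_2$ by (A2); this gives
(a). Condition (b) holds because $x$ is an upset. For $i=1$, (c) and (d) are
(A3) and (A4). For $i=2$, note that $D_1\subseteq D_2$, so
$b_2=b_1\wedge b_2$, and by \eqref{eq:hyp} no point of $b_2\setminus u$ sees
$u\setminus v$ at all; this is why (A) needs only one parameter $b$. The rest of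
(d) follows from (A2).

\emph{The horizontal case.} By \eqref{eq:hyp}, axiom (B) applies to
$v,u,b_1,b_2$. Put $K_i=x_i\setminus v$. By (B1) these sets are nonempty and
partition $u\setminus v$. A point seen from $K_i$ lies in $x_i$, which is
disjoint from $K_{3-i}$; this gives (b). Conditions (c) and (d) are (B2) and
(B3).
\end{proof}

\section{From exact lifts to solutions}\label{sec:local}

\begin{proposition}\label{prop:solve}
Let $H$ be a nondegenerate Heyting algebra with property \textup{(iii)} of
Theorem~\ref{thm:char}. Then $H$ is existentially closed.
\end{proposition}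

Fix parameters $\bar a$ in $H$ and a constraint with a solution $\bar x^*$ in
$H'\ge H$. Replacing the $\tau_i$ by their meet $\tau$ (with $\tau=1$ if there
are none), the constraint reads $\tau=1$, $\sigma_1\ne1,\dots,\sigma_m\ne1$. To
apply (iii) we must encode the constraint in one map $\pi:F\to P$ of finite
posets. We first describe solutions in finite terms.

\subsection{Labels}
Regard the $a_i$ also as constant symbols. Let $\Delta$ be the finite set of
all subterms of $\tau,\sigma_1,\dots,\sigma_m$ together with $0$, $1$, the
symbols $a_i$ and the unknowns $x_\ell$. A \emph{label} is a set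
$q\subseteq\Delta$ such that $0\notin q$, $1\in q$, $\tau\in q$, and
\[
\varphi\wedge\psi\in q\iff\varphi\in q\text{ and }\psi\in q,\qquad
\varphi\vee\psi\in q\iff\varphi\in q\text{ or }\psi\in q
\]
whenever the term on the left lies in $\Delta$. A label is a possible list of
the terms of $\Delta$ that are true at a point. Let $Q$ be the finite poset of
labels under inclusion. A \emph{labeled frame} is a triple $(W,h,\lambda)$,
where $W$ is a poset, $h:W\to X$ is a bounded morphism, not necessarily onto,
and $\lambda:W\to Q$ satisfies
\begin{enumerate}
\item[(L1)] $\lambda$ is order-preserving;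
\item[(L2)] $a_i\in\lambda(w)$ if and only if $a_i\in h(w)$;
\item[(L3)] for $\varphi\to\psi\in\Delta$: $\varphi\to\psi\in\lambda(w)$ if and
only if for all $w'\ge w$, $\varphi\in\lambda(w')$ implies $\psi\in\lambda(w')$.
\end{enumerate}

\begin{lemma}\label{lem:labels}
\begin{enumerate}
\item[(a)] There is a labeled frame $(W,h,\lambda)$ with $h$ onto such that for
each $j$ some $w\in W$ has $\sigma_j\notin\lambda(w)$.
\item[(b)] Let $\lambda:X\to Q$ be definable, let $(X,\mathrm{id},\lambda)$ be a
labeled frame, and for each $j$ let some $y\in X$ have
$\sigma_j\notin\lambda(y)$. Then the constraint has a solution in $H$.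
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $W=X_{H'}$, $h(w)=w\cap H$ and
$\lambda(w)=\{\varphi\in\Delta:\varphi(\bar a,\bar x^*)\in w\}$. Each $\lambda(w)$
is a label because $w$ is a prime filter and $\tau(\bar a,\bar x^*)=1$. The map
$h$ is bounded and onto by Lemma~\ref{lem:filters}(d), (L1) and (L2) are
immediate, and (L3) is Lemma~\ref{lem:filters}(a) for $H'$. Since
$\sigma_j(\bar a,\bar x^*)\ne1$, some prime filter of $H'$ omits it.

(b) Interpret $x_\ell$ as $\{y\in X:x_\ell\in\lambda(y)\}$. This is the preimage
of an upset of $Q$, so it belongs to $H$. By induction on $\varphi\in\Delta$ the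
value $\varphi(\bar a,\bar x)\in H$ is the upset $\{y:\varphi\in\lambda(y)\}$: for
parameters by (L2), for unknowns by definition, for $0,1,\wedge,\vee$ by the
definition of a label, and for $\to$ by (L3) and
Lemma~\ref{lem:filters}(a). All labels contain $\tau$, so
$\tau(\bar a,\bar x)=1$, and $\sigma_j(\bar a,\bar x)\neq1$ by assumption.
\end{proof}

So the extension $H'$ provides labels on a cover of $X$, possibly several over
each point, and we must choose one label for each point of $X$, definably and
compatibly with (L1)--(L3). Say that $y\in X$ \emph{supports} $q\in Q$ if there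
are a labeled frame $(W,h,\lambda)$ and a point $w\in W$, a \emph{witness},
with $h(w)=y$ and $\lambda(w)=q$.

\begin{lemma}\label{lem:support}
Let $y$ support $q$.
\begin{enumerate}
\item[(S1)] $a_i\in q$ if and only if $a_i\in y$.
\item[(S2)] If $\varphi\to\psi\in q$ and $\varphi\in q$, then $\psi\in q$.
\item[(S3)] Every $z\ge y$ supports some $q'\ge q$.
\item[(S4)] If $\varphi\to\psi\in\Delta\setminus q$, then some $y'\ge y$ supports
some $q'\ge q$ with $\varphi\in q'$, $\psi\notin q'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $w$ be a witness. (S1) is (L2), and (S2) is (L3) with $w'=w$. For (S3) take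
$w'\ge w$ with $h(w')=z$ and $q'=\lambda(w')$. For (S4) take $w'\ge w$ as in (L3)
and put $y'=h(w')$, $q'=\lambda(w')$.
\end{proof}

\subsection{Finite approximations of points}
The relation ``$y$ supports $q$'' lives on the infinite poset $X$. To move it to
a finite poset we need it to depend on a finite amount of information about
$y$. The subalgebra generated by $\bar a$ may be infinite, so we exhaust it by
finite sublattices. Let $\Gamma_0$ be the sublattice of $H$ generated by
$0,1,\bar a$, and let $\Gamma_{n+1}$ be the sublattice generated by
$\Gamma_n\cup\{c\to d:c,d\in\Gamma_n\}$. A finitely generated distributive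
lattice is finite, since every element is a join of meets of generators; so
all $\Gamma_n$ are finite. Write $y\equiv_ny'$ if $y\cap\Gamma_n=y'\cap\Gamma_n$.
Since $\Gamma_n\subseteq\Gamma_{n+1}$, the relation $\equiv_{n+1}$ refines
$\equiv_n$. Points that agree at level $n+1$ see the same points up to level
$n$.

\begin{lemma}\label{lem:zigzag}
Let $n\ge0$ and $y,y'\in X$.
\begin{enumerate}
\item[(a)] If $y\cap\Gamma_{n+1}\subseteq y'\cap\Gamma_{n+1}$, there is $z\ge y$
with $z\equiv_ny'$.
\item[(b)] If $y\equiv_{n+1}y'$ and $z\ge y$, there is $z'\ge y'$ with
$z'\equiv_nz$.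
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $c=\bigwedge(y'\cap\Gamma_n)$ and $d=\bigvee(\Gamma_n\setminus y')$. Then
$c\in y'$, and $d\notin y'$ because $y'$ is prime, so $c\to d\notin y'$. As
$c\to d\in\Gamma_{n+1}$, also $c\to d\notin y$. By Lemma~\ref{lem:filters}(a)
there is $z\ge y$ with $c\in z$, $d\notin z$. Elements of $y'\cap\Gamma_n$ lie
above $c$, hence in $z$, and elements of $\Gamma_n\setminus y'$ lie below $d$,
hence outside $z$.

(b) We have $y'\cap\Gamma_{n+1}=y\cap\Gamma_{n+1}\subseteq z\cap\Gamma_{n+1}$;
apply (a) to $y'$ and $z$.
\end{proof}

\subsection{Locality}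
Let $\nu=|Q|$ and $\delta(q)=|\{q'\in Q:q'\ge q\}|$. Then $1\le\delta(q)\le\nu$,
and $r<r'$ implies $\delta(r')\le\delta(r)-1$.

\begin{lemma}\label{lem:locality}
If $y$ supports $q$ and $y'\equiv_{2\nu}y$, then $y'$ supports $q$.
\end{lemma}

We want to copy the frame that witnesses $q$ at $y$ to a frame over $y'$, whose
points are pairs $(z,\lambda(w))$ with $z$ close to $h(w)$. Each use of
Lemma~\ref{lem:zigzag}(b) loses one level of closeness, while chains in $X$
have unbounded length. Labels, however, can grow fewer than $\nu$ times along a
chain, so we may afford a loss only when the label grows. The difficulty is a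
step $z\le z'$ along which the label $r$ stays the same. It is resolved by
remembering an \emph{anchor} $(z_0,w_0)$ below, with the same label $r$ and one
level closer, and by matching every $z'$ above from the anchor afresh. The
current point $w$ is still needed, because an implication that fails at
$(z,r)$ has to be refuted above $z$ and not merely above $z_0$. Two levels per
label are thus spent: one from the anchor to the current point, one from the
current point to the refuting point.

\begin{proof}
Let $(W,h,\lambda)$ contain a witness that $y$ supports $q$. Let $V$ be the set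
of $(z,r)\in X\times Q$ for which there exist $z_0\le z$ in $X$ and $w_0\le w$ in
$W$ with
\[
\lambda(w_0)=\lambda(w)=r,\qquad h(w_0)\equiv_{2\delta(r)}z_0,\qquad
h(w)\equiv_{2\delta(r)-1}z ;
\]
we say that $(z,r)\in V$ \emph{via} $(z_0,w_0,w)$. Give $V$ the product order.
A point can be its own anchor:
\begin{equation}\label{eq:fresh}
\text{if }\lambda(w)=r\text{ and }h(w)\equiv_{2\delta(r)}z,\text{ then }
(z,r)\in V\text{ via }(z,w,w).
\end{equation}
In particular $(y',q)\in V$, since $\delta(q)\le\nu$. It remains to show that $V$
with its two projections is a labeled frame; then $(y',q)$ is a witness. Both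
projections are order-preserving, which includes (L1). Fix $(z,r)\in V$ via
$(z_0,w_0,w)$.

\emph{Boundedness.} Let $z'\ge z$. Then $h(w_0)\equiv_{2\delta(r)}z_0\le z'$, so
Lemma~\ref{lem:zigzag}(b) gives a point above $h(w_0)$ that is
$\equiv_{2\delta(r)-1}z'$, and since $h$ is bounded this point is $h(w')$ for
some $w'\ge w_0$. Let $r'=\lambda(w')\ge r$. If $r'=r$, then $(z',r)\in V$ via
$(z_0,w_0,w')$. If $r'>r$, then $2\delta(r')\le2\delta(r)-2$, so $(z',r')\in V$
by \eqref{eq:fresh}. In both cases $(z',r')\ge(z,r)$.

(L2). We have $a_i\in r$ if and only if $a_i\in h(w)$, if and only if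
$a_i\in z$, since $a_i\in\Gamma_0$.

(L3). Let $\varphi\to\psi\in r$ and $(z',r')\ge(z,r)$ in $V$. Then
$\varphi\to\psi\in r'$ and $r'$ is the label of a point of $W$, so $\varphi\in r'$
implies $\psi\in r'$ by (S2). Conversely let $\varphi\to\psi\notin r$. By (L3) in
$W$ some $w'\ge w$ has a label $r'=\lambda(w')\geq r$ with $\varphi\in r'$,
$\psi\notin r'$. If $r'=r$, the point $(z,r)$ itself refutes the implication.
Let $r'>r$. Since $h(w)\equiv_{2\delta(r)-1}z$ and $h(w')\ge h(w)$,
Lemma~\ref{lem:zigzag}(b) gives $z'\ge z$ with
$z'\equiv_{2\delta(r)-2}h(w')$. As $2\delta(r')\le2\delta(r)-2$, we get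
$(z',r')\in V$ by \eqref{eq:fresh}, and $(z',r')\ge(z,r)$ refutes the
implication.
\end{proof}

\subsection{The finite bounded morphism}

\begin{proof}[Proof of Proposition~\ref{prop:solve}]
Let $N=2\nu+1$. Let $P$ be the finite poset of prime filters of the lattice
$\Gamma_N$ and let $f:X\to P$, $f(y)=y\cap\Gamma_N$. The map $f$ is onto by
Lemma~\ref{lem:filters}(c), and definable because it is order-preserving and
$f^{-1}({\uparrow}p)=\bigwedge p$. Let
\[
F=\{(p,q)\in P\times Q:\ \text{some }y\in f^{-1}(p)\text{ supports }q\}
\]
with the product order, and let $\pi:F\to P$ be the projection. By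
Lemma~\ref{lem:locality}, if $(p,q)\in F$ then \emph{every} $y\in f^{-1}(p)$
supports $q$.

\emph{The map $\pi$ is onto, and for each $j$ some $(p,q)\in F$ has
$\sigma_j\notin q$.} For the frame of Lemma~\ref{lem:labels}(a) all pairs
$(f(h(w)),\lambda(w))$ lie in $F$, and $fh$ is onto. This is the only use of the
solution in $H'$.

\emph{The map $\pi$ is bounded.} Let $(p_1,q)\in F$, $p_1\le p_2$, and choose
$y_i$ with $f(y_i)=p_i$. We cannot assume $y_1\le y_2$, and this is why $N$
exceeds $2\nu$ by one: Lemma~\ref{lem:zigzag}(a) with $n=2\nu$ gives $z\ge y_1$
with $z\equiv_{2\nu}y_2$. Since $y_1$ supports $q$, the point $z$ supports some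
$q'\ge q$ by (S3), and then $y_2$ supports $q'$ by Lemma~\ref{lem:locality}. So
$(p_2,q')\in F$ and $(p_2,q')\ge(p_1,q)$.

By (iii) there is an exact lift $\gamma:X\to F$ of $f$ along $\pi$. Write
$\gamma(y)=(f(y),\lambda(y))$; thus $y$ supports $\lambda(y)$. We verify the
hypotheses of Lemma~\ref{lem:labels}(b). The map $\lambda$ is $\gamma$ followed
by the order-preserving projection $F\to Q$, so it is definable and satisfies
(L1). (L2) is (S1). For (L3), if $\varphi\to\psi\in\lambda(y)$ and $y'\ge y$,
then $\varphi\to\psi\in\lambda(y')$, and (S2) shows that $\varphi\in\lambda(y')$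
implies $\psi\in\lambda(y')$. If $\varphi\to\psi\notin\lambda(y)$, take $y'\ge y$
and $q'\ge\lambda(y)$ as in (S4). The label $q'$ need not be the one that
$\lambda$ chose at $y'$, and here exactness is used. The pair $e=(f(y'),q')$
lies in $F$, $e\ge\gamma(y)$ and $\pi(e)=f(y')\in f({\uparrow}y)$. By
\eqref{eq:exact} there is $y''\ge y$ with $\gamma(y'')=e$, so
$\varphi\in\lambda(y'')$ and $\psi\notin\lambda(y'')$. Finally, $\gamma$ is onto,
so for each $j$ some $y$ has $\sigma_j\notin\lambda(y)$. By
Lemma~\ref{lem:labels}(b) the constraint has a solution in $H$.
\end{proof}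

This completes the proofs of Theorems~\ref{thm:char} and~\ref{thm:main}.

\section{Quantifier prefix, independence and decidability}\label{sec:more}

We use two standard facts. First, \emph{every nondegenerate Heyting algebra
$G$ embeds in a nondegenerate e.c.\ one.} Well-order the constraints over $G$
and go through them, passing to an extension with a solution whenever the
current algebra has such an extension, and taking unions at limits; call the
result $G^+$. The union $C$ of $G\le G^+\le G^{++}\le\cdots$ is e.c.: a
constraint over $C$ has its parameters in some stage, and if it is solvable in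
an extension of $C$, it was solvable in an extension of the current algebra
when its turn came. Second, \emph{in a nondegenerate Heyting algebra $G$ every
nonzero element lies in a maximal proper filter $m$, and the characteristic
function of $m$ is a homomorphism $G\to\{0,1\}$.} Existence is Zorn's lemma. By
the prime filter theorem $m$ is prime, so it is a maximal point of $X_G$, and
Lemma~\ref{lem:filters}(a) shows that $c\to d\in m$ if and only if $c\notin m$ or
$d\in m$.

\begin{theorem}\label{thm:prefix}
The theory of nondegenerate e.c.\ Heyting algebras is axiomatized by finitely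
many $\forall\exists$-sentences with at most one existential quantifier each.
It is not axiomatizable by $\exists\forall$-sentences, even infinitely many; in
particular it is neither universal nor existential.
\end{theorem}

\begin{proof}
The first claim follows from Theorem~\ref{thm:main}, with the axioms
$T\cup\{0\ne1\}$. Suppose that a set $\Sigma$ of $\exists\forall$-sentences
axiomatizes the theory. By compactness a finite subset of $\Sigma$ implies the
finitely many axioms $T\cup\{0\neq1\}$, so it axiomatizes the theory, and its
conjunction is equivalent to one sentence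
$\exists\bar y\,\forall\bar z\,\psi$ with $\psi$ quantifier-free. Take a
nondegenerate e.c.\ algebra $H$ and a witness $\bar y$ with $n$ entries.
Universal formulas pass to subalgebras, so the subalgebra $G$ generated by
$\bar y$ satisfies the sentence and is nondegenerate and e.c. Let $k>2^n$. The
constraint $x_i\wedge x_j=0$ for $i<j\le k$, $x_i\ne0$ for $i\le k$ is solved by
the unit vectors in the diagonal extension $G\le G^k$, hence it is solved in
$G$. The $k$ solutions lie in maximal filters, which are distinct because no
proper filter contains $x_i\wedge x_j=0$. So there are $k$ distinct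
homomorphisms $G\to\{0,1\}$. But such a homomorphism is determined by its
values on the $n$ generators, so there are at most $2^n$ of them, a
contradiction.
\end{proof}

\begin{proposition}\label{prop:indep}
Over nondegenerate Heyting algebras neither of \textup{(A)}, \textup{(B)}
implies the other.
\end{proposition}

\begin{proof}
\emph{\textup{(B)} does not imply \textup{(A)}.} Let $H$ be a nondegenerate
atomless Boolean algebra, with $c\to d=\neg c\vee d$, and let
$v<u\le b_1\wedge b_2$. Choose $c$ with $0<c<u\wedge\neg v$ and put
$x_1=v\vee c$, so that $v<x_1<u$. Then $x_2=u\wedge(\neg x_1\vee v)$ and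
$x_1\vee x_2=u\wedge(x_1\vee\neg x_1\vee v)=u$. If $x_2=v$, then
$u\wedge\neg x_1\le v\le x_1$, so $u\le x_1$, which is false; hence $x_2\ne v$.
Also $u\vee(x_i\to v)\ge u\vee\neg x_i=1$ since $x_i\le u$, and
$b_i\vee(u\to v)\ge u\vee\neg u=1$. So (B) holds. But for $v=0$, $u=b=1$, axiom
(A) asks for $x\ne1$ with $\neg x=0$, which no Boolean algebra has.

\emph{\textup{(A)} does not imply \textup{(B)}.} Say that $H$ has property (K)
if $x\wedge y=0$ implies $x=0$ or $y=0$. Such an algebra, if nondegenerate,
violates (B) for $v=0$, $u=b_1=b_2=1$, so it suffices to find one that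
satisfies (A). Let $H$ be nondegenerate with (K). Then $m=H\setminus\{0\}$ is a
prime filter and the greatest element of $X_H$. Consider the extension
$\mathrm{Up}(Y)$ built for (A) in the proof of
Proposition~\ref{prop:necessary} from $v<u\le b$. If $v\ne0$, then $f(m)=\top$
and $(m,\top)$ is the greatest element of $Y$. If $v=0$, then $f(m)=k$ because
$u\ne0$, the value $\top$ is not taken, and $(m,k_2)$ is the greatest element
of $Y$ since $\bot,c,k_1\le k_2$. In both cases any two nonempty upsets of $Y$
meet, so $\mathrm{Up}(Y)$ has (K). Starting from $\{0,1\}$, iterate such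
extensions transfinitely through all triples $v<u\le b$, taking unions at
limits, and repeat this $\omega$ times. Solutions persist in extensions and
(K) is preserved by unions of chains, so the union is a nondegenerate model of
(A) with (K).
\end{proof}

Recall that a theory is \emph{model complete} if every embedding between its
models is elementary. \emph{Robinson's test} states that this holds as soon as,
for all models $M\le M'$, every existential formula with parameters in $M$
that is true in $M'$ is true in $M$.

\begin{proposition}\label{prop:complete}
The theory $T\cup\{0\ne1\}$ is complete, model complete and finitely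
axiomatized, hence decidable.
\end{proposition}

\begin{proof}
A quantifier-free formula is equivalent to a disjunction of constraints, and
all models are e.c.\ by Theorem~\ref{thm:main}; so Robinson's test gives model
completeness. Let $G_1,G_2$ be models. The map $a\mapsto(a,\theta(a))$, where
$\theta:G_1\to\{0,1\}\le G_2$ is the homomorphism given by a maximal filter,
embeds $G_1$ into $G_1\times G_2$, and $G_2$ embeds in the same way with the
roles exchanged. Embed $G_1\times G_2$ into a nondegenerate e.c.\ algebra $C$,
which is a model of $T\cup\{0\ne1\}$. By model completeness $G_1$ and $G_2$ are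
both elementarily equivalent to $C$, so the theory is complete. A complete,
finitely axiomatized theory is decidable: enumerate proofs until the given
sentence or its negation appears.
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{Investigating Definability in Propositional Logic via Grothendieck
Topologies and Sheaves},
\texttt{http://Chapman.edu/scst/\allowbreak conferences-and-events/\allowbreak grothendieck-files/\allowbreak ghilardi-slides.pdf}
\end{thebibliography}
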